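\title{Amplification can decrease the distance between unitary orbits of normal matrices}

\begin{abstract}
For a matrix $A$ let $A^{(k)}$ be the direct sum of $k$ copies of $A$. We show that the operator-norm distance between the unitary orbits of $M^{(k)}$ and $N^{(k)}$ can be strictly smaller than the distance between the unitary orbits of $M$ and $N$ when $M$ and $N$ are normal. For every $n\ge 6$ we construct a pair of $n\times n$ normal matrices for which this happens for all even $k$, and for every $n\ge 11$ a pair for which it happens for all $k\ge 2$. The distance never drops by more than a universal factor smaller than $2.91$. The construction combines a rigidity lemma for eigenvalues at extremal distance with an explicit pair of $3\times3$ normal matrices whose difference has norm smaller than the optimal matching distance of their spectra.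
\end{abstract}

\section{Introduction}\label{sec:intro}

For $A\in\mathbb{M}_n(\mathbb{C})$ let $\mathcal{U}(A)=\{U^*AU : U\in\mathbb{M}_n(\mathbb{C})\text{ unitary}\}$ be the unitary orbit of $A$. For $A,B\in\mathbb{M}_n(\mathbb{C})$ let
\[
d(A,B)=\inf\{\|X-Y\| : X\in\mathcal{U}(A),\ Y\in\mathcal{U}(B)\}
\]
be the distance between the orbits in the operator norm. Since $\|V^*AV-W^*BW\|=\|A-U^*BU\|$ for $U=WV^*$, and since the unitary group is compact,
\[
d(A,B)=\min_{U}\|A-U^*BU\| .
\]
So $d(A,B)$ measures how close $A$ and $B$ can be made by writing one of them in another orthonormal basis; it vanishes exactly when they are unitarily equivalent.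

For $k\ge1$ let $A^{(k)}=A\oplus\cdots\oplus A\in\mathbb{M}_{nk}(\mathbb{C})$ be the direct sum of $k$ copies of $A$, with its unitary orbit taken in $\mathbb{M}_{nk}(\mathbb{C})$. If $U$ attains the minimum for $A$ and $B$, then conjugation by $U^{(k)}$ gives
\begin{equation}\label{eq:monotone}
d(A^{(k)},B^{(k)})\le d(A,B).
\end{equation}
The unitaries of $\mathbb{C}^{nk}$ may also mix the $k$ copies, and one asks whether this freedom helps. It is known that it helps for some $n$, $k$ and some pair $A,B\in\mathbb{M}_n(\mathbb{C})$, and that it does not help for normal $2\times2$ matrices: if $M,N\in\mathbb{M}_2(\mathbb{C})$ are normal, then $d(M^{(k)},N^{(k)})=d(M,N)$ for every $k$. The following question is posed in \cite{Specht}.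

\begin{quote}
Is $d(M^{(k)},N^{(k)})=d(M,N)$ for every $n\ge3$, all normal $M,N\in\mathbb{M}_n(\mathbb{C})$ and all $k\ge1$?
\end{quote}

One would guess that it is. The orbit of a normal matrix is determined by its eigenvalues, the obvious way to bring two normal matrices close is to diagonalize both and match their eigenvalues optimally, and the optimal matching distance does not change under amplification (Lemma~\ref{lem:hall}). Nevertheless the answer is no.

\begin{theorem}\label{thm:even}
For every $n\ge6$ there are normal $M,N\in\mathbb{M}_n(\mathbb{C})$ and $r>0$ such that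
\[
d(M^{(k)},N^{(k)})\le r<d(M,N)\qquad\text{for every even }k\ge2 .
\]
\end{theorem}

\begin{theorem}\label{thm:all}
For every $n\ge11$ there are normal $M,N\in\mathbb{M}_n(\mathbb{C})$ and $r>0$ such that
\[
d(M^{(k)},N^{(k)})\le r<d(M,N)\qquad\text{for every }k\ge2 .
\]
\end{theorem}

The cases $n=3,4,5$ are not decided here. In the other direction, the loss is bounded.

\begin{proposition}\label{prop:limits}
\begin{enumerate}
\item[(i)] There is a universal constant $c_0<2.91$ such that $d(M^{(k)},N^{(k)})\ge c_0^{-1}d(M,N)$ for all normal $M,N$ of the same size and all $k\ge1$.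
\item[(ii)] If $M$ and $N$ are both Hermitian, or both unitary, or one is Hermitian and the other skew-Hermitian, then $d(M^{(k)},N^{(k)})=d(M,N)$ for all $k\ge1$.
\end{enumerate}
\end{proposition}

The mechanism behind the theorems is a shortage that fractions can cure. In the $6\times6$ example, rigidity (Section~\ref{sec:rules}) strips eigenvalues from any pair at distance at most $r$ until two eigenvalues of $M$ remain that each need an eigenvalue of $N$ of a certain kind as a neighbor, while only one of that kind is left. A $3\times3$ block (Section~\ref{sec:block}) serves \emph{two} needy eigenvalues with \emph{one} such neighbor. Half a neighbor apiece is therefore enough, and halves become available after doubling (Section~\ref{sec:six}). Section~\ref{sec:eleven} adjusts the supply so that every $k\ge2$ works.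

Throughout, $\sigma(M)$ is the spectrum of $M$ as a multiset, each eigenvalue counted with its multiplicity. We write $\Lambda\uplus\Lambda'$ for the union of multisets in which multiplicities add, and $k\Lambda$ for the union of $k$ copies of $\Lambda$, so that $\sigma(M^{(k)})=k\sigma(M)$. By the spectral theorem, two normal matrices are unitarily equivalent if and only if they have the same spectrum in this sense.

\section{The matching distance}\label{sec:matching}

For multisets $\Lambda=\{\lambda_1,\dots,\lambda_n\}$ and $\Gamma=\{\gamma_1,\dots,\gamma_n\}$ of complex numbers, the \emph{optimal matching distance} is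
\[
\delta(\Lambda,\Gamma)=\min_{\pi}\max_{i}|\lambda_i-\gamma_{\pi(i)}|,
\]
the minimum over all permutations $\pi$ of $\{1,\dots,n\}$. If $M,N$ are normal with spectra $\Lambda,\Gamma$, then $\operatorname{diag}(\lambda_i)\in\mathcal{U}(M)$ and $\operatorname{diag}(\gamma_{\pi(i)})\in\mathcal{U}(N)$, so
\begin{equation}\label{eq:dledelta}
d(M,N)\le\delta(\sigma(M),\sigma(N)).
\end{equation}

\begin{lemma}\label{lem:hall}
$\delta(k\Lambda,k\Gamma)=\delta(\Lambda,\Gamma)$ for every $k\ge1$.
\end{lemma}

\begin{proof}
Repeating an optimal matching $k$ times gives $\le$. For the converse let $t=\delta(k\Lambda,k\Gamma)$ and $S_i=\{j:|\lambda_i-\gamma_j|\le t\}$. Hall's marriage theorem says that there are distinct indices $\pi(i)\in S_i$, $i=1,\dots,n$, as soon as $|\bigcup_{i\in I}S_i|\ge|I|$ for every $I\subseteq\{1,\dots,n\}$. An optimal matching of $k\Lambda$ with $k\Gamma$ sends the $k|I|$ copies of the $\lambda_i$, $i\in I$, injectively to copies of points $\gamma_j$ with $j\in\bigcup_{i\in I}S_i$, and there are $k|\bigcup_{i\in I}S_i|$ of those. Dividing by $k$ gives Hall's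 condition, and $\pi$ is a matching within $t$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
Suppose that $c>0$ satisfies $\delta(\sigma(X),\sigma(Y))\le c\|X-Y\|$ for all $X\in\mathcal{U}(M^{(k)})$ and $Y\in\mathcal{U}(N^{(k)})$. Taking the infimum over $X,Y$ and using Lemma~\ref{lem:hall} and \eqref{eq:dledelta},
\begin{equation}\label{eq:chain}
c\,d(M^{(k)},N^{(k)})\ge\delta(k\sigma(M),k\sigma(N))=\delta(\sigma(M),\sigma(N))\ge d(M,N).
\end{equation}
By \cite{BDM} and \cite{BDK} there is a universal constant $c_0<2.91$ with $\delta(\sigma(X),\sigma(Y))\le c_0\|X-Y\|$ for all normal matrices $X,Y$ of any size. This gives (i).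

Each class of pairs in (ii) is preserved by amplification and by unitary conjugation of either matrix, and in each class $\delta(\sigma(X),\sigma(Y))\le\|X-Y\|$. For two Hermitian matrices this is Weyl's inequality $|\lambda_j(X)-\lambda_j(Y)|\le\|X-Y\|$, the eigenvalues being listed in decreasing order; for two unitaries it is proved in \cite{BD}, and for a Hermitian and a skew-Hermitian matrix in \cite{Sunder}. So \eqref{eq:chain} holds with $c=1$, and \eqref{eq:monotone} gives equality.
\end{proof}

The same inequalities say what a counterexample must contain. If $d(M^{(k)},N^{(k)})<d(M,N)$, then $d(M^{(k)},N^{(k)})<\delta(k\sigma(M),k\sigma(N))$ by \eqref{eq:dledelta} and Lemma~\ref{lem:hall}. We therefore need normal matrices $X,Y$ with $\|X-Y\|<\delta(\sigma(X),\sigma(Y))$. Once such pairs exist, comparing spectra no longer bounds $d(M,N)$ from below sharply, so we also need another tool for lower bounds. We start with that tool.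

\section{Spectra at distance $r$ and rigidity}\label{sec:rules}

Fix $r>0$. Both theorems are statements about spectra, and it is convenient to phrase them so. A pair $(\Lambda,\Gamma)$ of multisets of the same size is \emph{$r$-close} if there are normal matrices $X,Y$ with $\sigma(X)=\Lambda$, $\sigma(Y)=\Gamma$ and $\|X-Y\|\le r$. The relation is symmetric in $\Lambda$ and $\Gamma$. A pair of single points, written $(\lambda,\gamma)$, is $r$-close exactly when $|\lambda-\gamma|\le r$.

\begin{lemma}\label{lem:rules}
\begin{enumerate}
\item[(a)] For normal $M,N$ of the same size, $d(M,N)\le r$ if and only if $(\sigma(M),\sigma(N))$ is $r$-close.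
\item[(b)] If $(\Lambda,\Gamma)$ and $(\Lambda',\Gamma')$ are $r$-close, so is $(\Lambda\uplus\Lambda',\Gamma\uplus\Gamma')$.
\item[(c)] Let $\varphi(\zeta)=a\bar\zeta+t$ with $|a|=1$ and $t\in\mathbb{C}$. If $(\Lambda,\Gamma)$ is $r$-close, so is $(\varphi\Lambda,\varphi\Gamma)$.
\item[(d)] If $(\Lambda,\Gamma)$ is $r$-close, every $\lambda\in\Lambda$ is at distance at most $r$ from some point of $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The orbit $\mathcal{U}(M)$ consists of all normal matrices with spectrum $\sigma(M)$, and the infimum defining $d$ is attained. (b) Take direct sums; the norm of a direct sum is the larger of the two norms. (c) Replace $X,Y$ by $aX^*+t$ and $aY^*+t$, whose difference $a(X-Y)^*$ has the same norm. (d) If $Xv=\lambda v$ with $\|v\|=1$, then $r\ge\|(X-Y)v\|=\|(\lambda-Y)v\|\ge\min_{\gamma\in\Gamma}|\lambda-\gamma|$; the last step is seen by expanding $v$ in an orthonormal basis of eigenvectors of $Y$.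
\end{proof}

Rules (b) and (c) build close pairs. Rule (d) is the only direct obstruction we use, and by itself it is weak, because it ignores multiplicities: many points of $\Lambda$ may rely on the same neighbor. The next lemma treats the case of equality in (d). There the eigenspace splits off, and the neighbor is used up.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $X,Y$ be normal operators on a finite-dimensional Hilbert space with $\|X-Y\|\le r$. Let $\lambda\in\sigma(X)$ satisfy $|\lambda-\gamma|\ge r$ for all $\gamma\in\sigma(Y)$. Then $E=\ker(X-\lambda)$ reduces $Y$, and every eigenvalue $\gamma$ of $Y|_E$ satisfies $|\lambda-\gamma|=r$.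
\end{lemma}

\begin{proof}
Put $T=X-Y$ and $L=\lambda-Y$, so that $T-L=X-\lambda$. Let $v\in E$; then $Tv=Lv$. The hypothesis on the norm gives $r^2-T^*T\ge0$. Since $Y$ is normal, $L^*L$ has eigenvalues $|\lambda-\gamma|^2$, $\gamma\in\sigma(Y)$, so the hypothesis on the spectrum gives $L^*L-r^2\ge0$. Hence $r\|v\|\le\|Lv\|=\|Tv\|\le r\|v\|$, and
\[
\langle(r^2-T^*T)v,v\rangle=0=\langle(L^*L-r^2)v,v\rangle .
\]
If $P\ge0$ and $\langle Pv,v\rangle=\|P^{1/2}v\|^2=0$, then $Pv=0$. Thus $T^*Tv=r^2v=L^*Lv$, and since $Tv=Lv$,
\[
0=T^*Lv-L^*Lv=(X-\lambda)^*Lv .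
\]
A normal operator $S$ satisfies $\|S^*u\|=\|Su\|$ for all $u$, so $\ker(X-\lambda)^*=E$. Therefore $Lv\in E$, and $Yv=\lambda v-Lv\in E$. The adjoint $Y^*$ is a polynomial in $Y$ (interpolate $\gamma\mapsto\bar\gamma$ on the spectrum), so $E$ is invariant under $Y^*$ too; that is, $E$ reduces $Y$. Finally, if $Yv=\gamma v$ with $0\ne v\in E$, then $|\lambda-\gamma|\,\|v\|=\|Lv\|=r\|v\|$.
\end{proof}

The hypothesis on $\lambda$ cannot be dropped. Let $X=\operatorname{diag}(0,1)$, let $Y$ be its conjugate by a rotation through a small angle $\theta>0$, and let $r=\|X-Y\|=\sin\theta$. Then $\lambda=0$ lies in $\sigma(Y)$, and $\ker X$ is not invariant under $Y$.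

\begin{corollary}[Deletion]\label{cor:delete}
Let $(\Lambda,\Gamma)$ be $r$-close, and let $\lambda$ be a point of multiplicity $m$ in $\Lambda$ with $|\lambda-\gamma|\ge r$ for all $\gamma\in\Gamma$. Then there are $m$ elements of the multiset $\Gamma$, each at distance exactly $r$ from $\lambda$, such that the pair obtained by deleting them from $\Gamma$ and deleting the $m$ copies of $\lambda$ from $\Lambda$ is $r$-close. The same holds with the roles of $\Lambda$ and $\Gamma$ exchanged.
\end{corollary}

\begin{proof}
Take $X,Y$ realizing the pair. The $m$-dimensional space $E=\ker(X-\lambda)$ reduces $X$ and, by Lemma~\ref{lem:rigid}, also $Y$. The restrictions to $E^\perp$ are normal, their difference has norm at most $r$, and their spectra are $\Lambda$ without the copies of $\lambda$ and $\Gamma$ without $\sigma(Y|_E)$.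
\end{proof}

A condition ``$|\lambda-\gamma|\ge r$ for all $\gamma\in\Gamma$'' persists when points are deleted from $\Gamma$, so the corollary can be applied several times in succession. As a first use, an example can be enlarged to any higher dimension.

\begin{lemma}[Padding]\label{lem:pad}
Let $\Lambda,\Gamma$ be multisets of the same size, let $l\ge1$, let $t>r+\max\{|\zeta|:\zeta\in\Lambda\uplus\Gamma\}$, and put $\Lambda'=\Lambda\uplus l\{t\}$ and $\Gamma'=\Gamma\uplus l\{t+r\}$. If $(k\Lambda,k\Gamma)$ is $r$-close, so is $(k\Lambda',k\Gamma')$. If $(\Lambda,\Gamma)$ is not $r$-close, neither is $(\Lambda',\Gamma')$.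
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:rules}(b), adding $kl$ copies of the pair $(t,t+r)$. For the second, suppose that $(\Lambda',\Gamma')$ is $r$-close. The point $t$ has multiplicity $l$ in $\Lambda'$, is at distance $r$ from $t+r$, and is at distance greater than $r$ from every point of $\Gamma$. Corollary~\ref{cor:delete} deletes the $l$ copies of $t$ together with $l$ elements of $\Gamma'$ at distance $r$ from $t$; these can only be the $l$ copies of $t+r$. So $(\Lambda,\Gamma)$ is $r$-close.
\end{proof}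

It remains to prove Theorem~\ref{thm:even} for $n=6$ and Theorem~\ref{thm:all} for $n=11$.

\section{A $3\times3$ pair closer than its matching distance}\label{sec:block}

From now on $\varepsilon>0$ is a small parameter and
\[
r=\sqrt{1+\varepsilon^2/2},\qquad p_1=i,\qquad p_2=i+2\varepsilon,\qquad b=\frac{2+3i}{5}.
\]
The squared distances from $p_1,p_2$ to $\pm\varepsilon$ are
\begin{equation}\label{eq:peps}
|p_1\mp\varepsilon|^2=|p_2-\varepsilon|^2=1+\varepsilon^2,\qquad|p_2+\varepsilon|^2=1+9\varepsilon^2,
\end{equation}
and all of them exceed $r^2$. Consider the pair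
\[
H=\bigl(\{p_1,p_2,0\},\{-\varepsilon,\varepsilon,b\}\bigr).
\]
Any matching sends one of $p_1,p_2$ to $\pm\varepsilon$, so the matching distance of $H$ is at least $\sqrt{1+\varepsilon^2}>r$.

\begin{lemma}\label{lem:block}
For all sufficiently small $\varepsilon>0$ there are normal $A,B\in\mathbb{M}_3(\mathbb{C})$ with $\sigma(A)=\{p_1,p_2,0\}$, $\sigma(B)=\{-\varepsilon,\varepsilon,b\}$ and $\|A-B\|<r$. In particular $H$ is $r$-close.
\end{lemma}

To see where the matrices come from, first leave out $0$ and $b$. Normal $2\times2$ matrices with spectra $\{p_1,p_2\}$ and $\{-\varepsilon,\varepsilon\}$ have the form $A_0=i+\varepsilon G$ and $B_0=\varepsilon R$ with $G,R$ Hermitian, $\sigma(G)=\{0,2\}$ and $\sigma(R)=\{-1,1\}$. With $D=G-R$,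
\[
(A_0-B_0)^*(A_0-B_0)=(-i+\varepsilon D)(i+\varepsilon D)=1+\varepsilon^2D^2 .
\]
Since $\operatorname{tr}D=2$, we have $\|D\|\ge1$, and nothing is gained overall. But the cost can be moved entirely into one direction. Ask for real symmetric $G,R$ with the same first column $(a,q)^T$. The traces force the remaining entries to be $2-a$ and $-a$, and the determinants give $a(2-a)=q^2=1-a^2$, so $a=\frac12$ and $q=\frac{\sqrt3}2$. Then $D=\operatorname{diag}(0,2)$ and $A_0-B_0=\operatorname{diag}(i,\,i+2\varepsilon)$. The first entry has squared modulus $1$, leaving a margin $\varepsilon^2/2$ below $r^2$; the second has squared modulus $1+4\varepsilon^2$, which is too large.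

The third dimension repairs the second direction. In the plane of the last two coordinates, as $\varepsilon\to0$, the matrices $A_0\oplus0$ and $B_0\oplus b$ tend to $\operatorname{diag}(i,0)$ and $\operatorname{diag}(0,b)$, whose difference has norm $1$. Rotating the second matrix in this plane through a small \emph{fixed} angle with sine $s$ brings the norm strictly below $1$, by an amount independent of $\varepsilon$, and this absorbs the excess $4\varepsilon^2$. The rotation disturbs the cancellation in the first column by a vector of size $O(s\varepsilon)$. The proof shows that the total damage to the first direction is $O(s^2\varepsilon^2)$, which the margin $\varepsilon^2/2$ pays for.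

\begin{proof}[Proof of Lemma~\ref{lem:block}]
Let $q=\frac{\sqrt3}2$, $s=\frac1{10}$, $c=\sqrt{1-s^2}$, and
\[
A=\begin{pmatrix} i+\frac\varepsilon2&\varepsilon q&0\\ \varepsilon q&i+\frac{3\varepsilon}2&0\\0&0&0\end{pmatrix},\qquad
B=V\begin{pmatrix}\frac\varepsilon2&\varepsilon q&0\\ \varepsilon q&-\frac\varepsilon2&0\\0&0&b\end{pmatrix}V^{T},\qquad
V=\begin{pmatrix}1&0&0\\0&c&-s\\0&s&c\end{pmatrix}.
\]
These are $A_0\oplus0$ and a conjugate of $B_0\oplus b$ by a real orthogonal matrix, so they are normal with the stated spectra. Split $\mathbb{C}^3=\mathbb{C}\oplus\mathbb{C}^2$, and in $\mathbb{C}^2$ let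
\[
e=\begin{pmatrix}1\\0\end{pmatrix},\quad v=\begin{pmatrix}c\\s\end{pmatrix},\quad f=\begin{pmatrix}-s\\c\end{pmatrix},\quad P=ee^T,\quad F=ff^T=\begin{pmatrix}s^2&-sc\\-sc&c^2\end{pmatrix}.
\]
The last two columns of $V$ are $0\oplus v$ and $0\oplus f$, so $B$ has corner entry $\frac\varepsilon2$, off-diagonal block $\varepsilon qv$ and lower block $-\frac\varepsilon2vv^T+bF$. Hence
\[
T:=A-B=\begin{pmatrix}i&\varepsilon w^T\\ \varepsilon w&Z_\varepsilon\end{pmatrix},\qquad w=q(e-v),\qquad Z_\varepsilon=\Bigl(i+\frac{3\varepsilon}2\Bigr)P+\frac\varepsilon2vv^T-bF .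
\]
Since $w$ is real, multiplying out $T^*T$ gives
\[
r^2-T^*T=\begin{pmatrix}\varepsilon^2\bigl(\frac12-\|w\|^2\bigr)&-\varepsilon h_\varepsilon^*\\-\varepsilon h_\varepsilon&Y_\varepsilon\end{pmatrix},\quad h_\varepsilon=(i+Z_\varepsilon^*)w,\quad Y_\varepsilon=r^2-Z_\varepsilon^*Z_\varepsilon-\varepsilon^2ww^T .
\]
Now $\|T\|<r$ means that $r^2-T^*T$ is positive definite. By the Schur complement criterion (complete the square in the second variable), a Hermitian block matrix with corner $\alpha$, off-diagonal column $g$ and lower block $Y$ is positive definite if and only if $Y>0$ and $\alpha-g^*Y^{-1}g>0$. Here the factor $\varepsilon^2$ cancels from the second condition, which reads $\|w\|^2+h_\varepsilon^*Y_\varepsilon^{-1}h_\varepsilon<\frac12$. As $\varepsilon\to0$ with $s$ fixed, $Z_\varepsilon\to Z_0=iP-bF$, $Y_\varepsilon\to Y_0=1-Z_0^*Z_0$ and $h_\varepsilon\to h_0=(i+Z_0^*)w$. Both conditions are open, so it suffices to prove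
\begin{equation}\label{eq:limit}
Y_0>0\qquad\text{and}\qquad\|w\|^2+h_0^*Y_0^{-1}h_0<\tfrac12 .
\end{equation}

\emph{The matrix $Y_0$.} From $Z_0^*=-iP-\bar bF$ we get $Y_0=1-P-ibPF+i\bar bFP-|b|^2F$. The matrix $PF$ is the first row of $F$ with a zero row below it, and $FP$ is its transpose. Using $-ib+i\bar b=2\operatorname{Im}b$, the $(1,1)$, $(1,2)$ and $(2,2)$ entries of $Y_0$ are $s^2(2\operatorname{Im}b-|b|^2)$, $sc(ib+|b|^2)$ and $1-|b|^2c^2$. Thus
\[
Y_0=S\hat YS,\qquad S=\begin{pmatrix}s&0\\0&1\end{pmatrix},\qquad \hat Y=\begin{pmatrix}2\operatorname{Im}b-|b|^2&c(ib+|b|^2)\\ c\,\overline{(ib+|b|^2)}&1-|b|^2c^2\end{pmatrix}.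
\]
Since $ib+|b|^2=b(i+\bar b)$ and $|i+\bar b|^2=1+|b|^2-2\operatorname{Im}b$,
\begin{align*}
\det\hat Y&=(2\operatorname{Im}b-|b|^2)(1-|b|^2c^2)-c^2|b|^2(1+|b|^2-2\operatorname{Im}b)\\
&=2\operatorname{Im}b-|b|^2-c^2|b|^2 .
\end{align*}
With $|b|^2=\frac{13}{25}$ and $\operatorname{Im}b=\frac35$, the $(1,1)$ entry of $\hat Y$ is $\frac{17}{25}$ and $\det\hat Y=\frac{17-13c^2}{25}\ge\frac4{25}$. So $\hat Y>0$ and $Y_0>0$. Moreover $\operatorname{tr}\hat Y\le\frac{17}{25}+1=\frac{42}{25}$. The norm of $\hat Y^{-1}$ is the larger eigenvalue of $\hat Y$ divided by $\det\hat Y$, so $\|\hat Y^{-1}\|\le\operatorname{tr}\hat Y/\det\hat Y\le\frac{21}2$.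

\emph{The vector $h_0$.} The inverse of $Y_0$ is of order $s^{-2}$ in the direction $e$, so we need the first entry of $h_0$ to be of order $s^2$. We have $i+Z_0^*=i(1-P)-\bar bF$, and $(1-P)(e-v)=(0,-s)^T$, $Fv=0$, $Fe=-sf$. Therefore
\[
h_0=qs\begin{pmatrix}-\bar bs\\ \bar bc-i\end{pmatrix}=qs\,S\eta,\qquad\eta=\begin{pmatrix}-\bar b\\ \bar bc-i\end{pmatrix},
\]
and $\|\eta\|^2=|b|^2+|b|^2c^2+2c\operatorname{Im}b+1\le\frac{13+13+30+25}{25}=\frac{81}{25}$. The factors $S$ cancel:
\[
h_0^*Y_0^{-1}h_0=q^2s^2\,\eta^*\hat Y^{-1}\eta\le\tfrac34\cdot\tfrac{81}{25}\cdot\tfrac{21}2\,s^2<25.6\,s^2 .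
\]
Finally $\|w\|^2=q^2(2-2c)=\frac32(1-c)\le\frac32(1-c^2)=\frac32s^2$. The sum is less than $27.1\,s^2=0.271<\frac12$, which proves \eqref{eq:limit}.
\end{proof}

\begin{remark}\label{rem:block}
(1) The position of $b$ matters through the inequality $\operatorname{Im}b>|b|^2$, which says that $b$ lies in the open disk with diameter $[0,i]$. It keeps $\det\hat Y\ge2(\operatorname{Im}b-|b|^2)$ bounded below as $s\to0$.

(2) The points $p_1$ and $p_2$ must be distinct. If $A$ had $i$ as a double eigenvalue, then in $\mathbb{C}^3$ the plane $\ker(A-i)$ would share a unit vector $u$ with the plane spanned by the eigenvectors of $B$ for $\pm\varepsilon$, and $\|(A-B)u\|=\|(i-B)u\|=\sqrt{1+\varepsilon^2}>r$.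
\end{remark}

\section{Six eigenvalues}\label{sec:six}

By \eqref{eq:peps}, the only point of $\{-\varepsilon,\varepsilon,b\}$ that can be within $r$ of $p_1$ or $p_2$ is $b$, and in the block $H$ a single $b$ serves both. Its mirror image
\[
\bar H=\bigl(\{\overline{p_1},\overline{p_2},0\},\{-\varepsilon,\varepsilon,\bar b\}\bigr)
\]
is $r$-close by Lemma~\ref{lem:rules}(c). We want spectra in which, before amplification, one $p_j$ and one $\overline{p_l}$ are left with only one of $b,\bar b$. By Remark~\ref{rem:block}(2) both $p_1$ and $p_2$ must be present, so we add to the second spectrum a point $z$ that removes one of them, and its conjugate $\bar z$. We add to the first spectrum a point $x$ that removes one of $b,\bar b$. These points have to be at distance at least $r$ from the whole opposite spectrum, so that deletion applies, and at distance at most $r$ from their partners, so that they can be paired after amplification. The distances to the partners must therefore be exactly $r$. Put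
\[
z=\varepsilon+i\bigl(1+\sqrt{r^2-\varepsilon^2}\bigr),\qquad x=\tfrac25+\sqrt{r^2-\tfrac9{25}}\in\mathbb{R},
\]
\[
\Lambda_6=\{p_1,p_2,\overline{p_1},\overline{p_2},0,x\},\qquad\Gamma_6=\{-\varepsilon,\varepsilon,b,\bar b,z,\bar z\}.
\]
As $\varepsilon\to0$ we have $r\to1$, $p_j\to i$, $z\to2i$ and $x\to\frac65$. A distance whose limit exceeds $1$ is greater than $r$ for small $\varepsilon$, and a distance whose limit is below $1$ is less than $r$ for small $\varepsilon$. Only finitely many distances occur in this section and the next. We fix $\varepsilon$ so small that all these conclusions and Lemma~\ref{lem:block} hold and the listed points of each spectrum are distinct. See Figure~\ref{fig:six}.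

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5,
 m/.style={circle,fill,inner sep=1.5pt},
 n/.style={circle,draw,fill=white,inner sep=1.5pt}]
\foreach \x/\y/\k/\g/\s in {0/1/p1/180/p_1, .4/1/p2/0/p_2, 0/-1/q1/180/\overline{p_1}, .4/-1/q2/0/\overline{p_2}, 0/0/o/120/0, 1.2/0/x/0/x}
  \node[m,label=\g:$\s$] (\k) at (\x,\y) {};
\foreach \x/\y/\k/\g/\s in {-.2/0/e1/180/-\varepsilon, .2/0/e2/0/\varepsilon, .4/.6/b/30/b, .4/-.6/c/330/\bar b, .2/2/z/0/z, .2/-2/w/0/\bar z}
  \node[n,label=\g:$\s$] (\k) at (\x,\y) {};
\draw[thick] (p1)--(z)--(p2) (q1)--(w)--(q2) (b)--(x)--(c);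
\draw[dashed] (p1)--(b)--(p2) (q1)--(c)--(q2) (e1)--(o)--(e2) (b)--(o)--(c);
\end{tikzpicture}
\caption{The spectra $\Lambda_6$ (filled) and $\Gamma_6$ (hollow) in the complex plane, with $\varepsilon$ exaggerated. Solid edges join points at distance exactly $r$, dashed edges join points at distance less than $r$, and all other pairs of a filled and a hollow point are farther apart than $r$.}
\label{fig:six}
\end{figure}

\begin{enumerate}
\item[(D1)] $|z-p_j|^2=\varepsilon^2+(r^2-\varepsilon^2)=r^2$ for $j=1,2$. The other points of $\Lambda_6$ have imaginary part at most $0$ while $\operatorname{Im}z\to2$, so they are farther than $r$ from $z$. By conjugation, $\bar z$ is at distance $r$ from $\overline{p_1},\overline{p_2}$ and farther than $r$ from the rest of $\Lambda_6$.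
\item[(D2)] $|x-b|^2=|x-\bar b|^2=(r^2-\frac9{25})+\frac9{25}=r^2$. The distances from $x$ to $\pm\varepsilon$ tend to $\frac65$, and those to $z,\bar z$ exceed $r$ by (D1). This is where $\operatorname{Re}b>0$ is used: it pushes $x$ away from $\pm\varepsilon$.
\item[(D3)] $p_j$ is farther than $r$ from $\pm\varepsilon$ by \eqref{eq:peps}, and from $\bar b$ because the imaginary parts differ by $\frac85$. By conjugation, $\overline{p_j}$ is farther than $r$ from $\pm\varepsilon$ and $b$.
\end{enumerate}

\begin{proposition}\label{prop:six}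
The pair $(\Lambda_6,\Gamma_6)$ is not $r$-close, and the pair $(2\Lambda_6,2\Gamma_6)$ is $r$-close.
\end{proposition}

\begin{proof}
Suppose that $(\Lambda_6,\Gamma_6)$ is $r$-close. All points are simple. By (D1), Corollary~\ref{cor:delete} applies to $z$ and deletes it together with one of $p_1,p_2$; it then applies to $\bar z$ and deletes it together with one of $\overline{p_1},\overline{p_2}$. By (D2) it applies to $x$ and deletes it together with one of $b,\bar b$. What remains is an $r$-close pair with first set $\{p_j,\overline{p_l},0\}$ and second set $\{-\varepsilon,\varepsilon,\bar b\}$ or $\{-\varepsilon,\varepsilon,b\}$. By (D3), in the first case $p_j$ and in the second case $\overline{p_l}$ is farther than $r$ from the whole second set. This contradicts Lemma~\ref{lem:rules}(d).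

After doubling, the two copies of $z$ can take one $p_1$ and one $p_2$, leaving the pair $p_1,p_2$ that the block needs, and the two copies of $x$ can take one $b$ and one $\bar b$, leaving one of each. Precisely, take
\[
H,\quad\bar H,\quad(p_1,z),\ (p_2,z),\ (\overline{p_1},\bar z),\ (\overline{p_2},\bar z),\ (x,b),\ (x,\bar b).
\]
Each of $p_j,\overline{p_j},b,\bar b$ occurs once in a block and once in a single pair; each of $0,-\varepsilon,\varepsilon$ occurs in both blocks; each of $x,z,\bar z$ occurs in two single pairs. So the union is $(2\Lambda_6,2\Gamma_6)$. The single pairs are at distance $r$ by (D1) and (D2), and Lemma~\ref{lem:rules}(b) finishes the proof.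
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
For even $k$ the pair $(k\Lambda_6,k\Gamma_6)$ is the union of $k/2$ copies of $(2\Lambda_6,2\Gamma_6)$, hence $r$-close. For $n=6$ let $M,N$ be diagonal with spectra $\Lambda_6,\Gamma_6$; for $n>6$ use the spectra given by Lemma~\ref{lem:pad} with $l=n-6$. Lemma~\ref{lem:rules}(a) translates the result into $d(M^{(k)},N^{(k)})\le r<d(M,N)$.
\end{proof}

\begin{remark}
In the $6\times6$ example the gap is of order at most $\varepsilon^2$. The point $z$ is at distance $r$ from $\Lambda_6$, so Lemma~\ref{lem:rules}(d) gives $d(M^{(k)},N^{(k)})\ge r$ for all $k$. On the other side, $|i-b|^2=\frac8{25}$ gives $|p_2-b|<r$, so the matching $(p_1,z)$, $(p_2,b)$, $(\overline{p_1},\bar z)$, $(\overline{p_2},\varepsilon)$, $(0,-\varepsilon)$, $(x,\bar b)$ and \eqref{eq:dledelta} give $d(M,N)\le\sqrt{1+\varepsilon^2}$.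
\end{remark}

\section{Eleven eigenvalues}\label{sec:eleven}

A count shows why the previous construction needs $k$ even. Suppose that $(k\Lambda_6,k\Gamma_6)$ is a union of copies of $H$, $\bar H$ and single pairs at distance at most $r$. The $k$ copies of $z$ take $k$ of the $2k$ copies of $p_1,p_2$. The other $k$ copies lie in blocks, two to one $b$, or are paired singly with $b$, so they consume at least $\lceil k/2\rceil$ copies of $b$. The same holds for $\bar b$, and the copies of $x$ consume $k$ more. The supply is $2k$, so $k+2\lceil k/2\rceil\le2k$ and $k$ is even. With three arms $\{p_1,p_2;\,b,z\}$ attached to $x$ instead of two, the condition becomes $k+3\lceil k/2\rceil\le3k$. It still fails for $k=1$, and it holds for $k=2$ and $k=3$, which generate all $k\ge2$ under addition.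

The third arm is obtained by the reflection $\rho(\zeta)=2x-\bar\zeta$ in the vertical line through $x$. It fixes $x$ and carries $H$ to the $r$-close pair
\[
\rho H=\bigl(\{\rho(p_1),\rho(p_2),2x\},\{2x+\varepsilon,2x-\varepsilon,\rho(b)\}\bigr).
\]
The new arm with its center adds three points $\rho(p_1),\rho(p_2),2x$ to the first spectrum and four points $\rho(b),\rho(z),2x\pm\varepsilon$ to the second, so the first spectrum is one point short. One extra point would not do. In the decomposition for $k=3$ below, the surplus of the second spectrum sits partly at $\varepsilon$ and partly at $2x+\varepsilon$, and these points are $2x>2r$ apart, so no point is within $r$ of both. We join them instead by a chain $\varepsilon,u_1,y,u_2,2x+\varepsilon$ with steps shorter than $r$, where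
\[
u_1=\tfrac34-\tfrac i2,\qquad y=\tfrac32-i,\qquad u_2=2-\tfrac i2 .
\]
The point $y$ is kept farther than $r$ from $x$ and from the points of type $p_j$, so that it cannot relieve the shortage when $k=1$. Put
\[
\Lambda_{11}=\Lambda_6\uplus\{\rho(p_1),\rho(p_2),2x,u_1,u_2\},\qquad
\Gamma_{11}=\Gamma_6\uplus\{2x-\varepsilon,2x+\varepsilon,\rho(b),\rho(z),y\};
\]
see Figure~\ref{fig:eleven}. As $\varepsilon\to0$, we have $2x,\,2x\pm\varepsilon\to\frac{12}5$, $\rho(p_j)\to\frac{12}5+i$, $\rho(b)\to2+\frac35i$ and $\rho(z)\to\frac{12}5+2i$. Let $\Phi$ be the set consisting of the identity, complex conjugation and $\rho$. These three isometries fix $x$, and they index the arms.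

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7,
 m/.style={circle,fill,inner sep=1.5pt},
 n/.style={circle,draw,fill=white,inner sep=1.5pt}]
\foreach \x/\y/\k/\g/\s in {0/1/p1/180/p_1, .4/1/p2/0/p_2, 0/-1/q1/180/\overline{p_1}, .4/-1/q2/0/\overline{p_2}, 0/0/o/90/0, 1.2/0/x/90/x, 2.4/1/r1/0/\rho(p_1), 2/1/r2/180/\rho(p_2), 2.4/0/t/90/2x, .75/-.5/u1/270/u_1, 2/-.5/u2/300/u_2}
  \node[m,label=\g:$\s$] (\k) at (\x,\y) {};
\foreach \x/\y/\k/\g/\s in {-.2/0/e1/180/-\varepsilon, .2/0/e2/0/\varepsilon, .4/.6/b/180/b, .4/-.6/c/180/\bar b, .2/2/z/0/z, .2/-2/w/0/\bar z, 2/.6/a/0/\rho(b), 2.2/2/v/180/\rho(z), 2.2/0/f1/180/2x-\varepsilon, 2.6/0/f2/0/2x+\varepsilon, 1.5/-1/y/270/y}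
  \node[n,label=\g:$\s$] (\k) at (\x,\y) {};
\draw[thick] (p1)--(z)--(p2) (q1)--(w)--(q2) (r1)--(v)--(r2) (b)--(x)--(c) (x)--(a);
\draw[dashed] (p2)--(b) (q2)--(c) (r2)--(a) (o)--(e1) (t)--(f1) (e2)--(u1)--(y)--(u2)--(f2);
\end{tikzpicture}
\caption{The spectra $\Lambda_{11}$ (filled) and $\Gamma_{11}$ (hollow), with $\varepsilon$ exaggerated: three arms attached to $x$, and the chain from $\varepsilon$ to $2x+\varepsilon$. The edges are the single pairs used for $k=2$ and $k=3$; solid edges have length exactly $r$ and dashed edges have length less than $r$.}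
\label{fig:eleven}
\end{figure}

\begin{enumerate}
\item[(E1)] \emph{For $\varphi\in\Phi$, the point $\varphi(z)$ is at distance $r$ from $\varphi(p_1),\varphi(p_2)$ and farther than $r$ from the other nine points of $\Lambda_{11}$.} The equalities follow from (D1). The seven points $\overline{p_1},\overline{p_2},0,2x,x,u_1,u_2$ have imaginary part at most $0$, while $\operatorname{Im}z=\operatorname{Im}\rho(z)\to2$. The real parts of $z$ and $\rho(p_j)$, and of $\rho(z)$ and $p_j$, differ by $\frac{12}5$ in the limit. All points of $\Lambda_{11}$ other than $\overline{p_j}$ have imaginary part at least $-\frac12$, while $\operatorname{Im}\bar z\to-2$.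
\item[(E2)] \emph{The point $x$ is at distance $r$ from $b,\bar b,\rho(b)$ and farther than $r$ from the other eight points of $\Gamma_{11}$.} The equalities follow from (D2). The distances to $\pm\varepsilon$ and $2x\pm\varepsilon$ tend to $\frac65$, the points $\varphi(z)$ are covered by (E1), and $|x-y|^2\to\frac9{100}+1>1$.
\item[(E3)] \emph{For $\varphi\in\Phi$, the point $\varphi(p_j)$ is farther than $r$ from $\pm\varepsilon$, $2x\pm\varepsilon$, $y$, and $\psi(b)$ for $\psi\in\Phi$, $\psi\ne\varphi$.} For $\varphi(\pm\varepsilon)$ this is \eqref{eq:peps}; for the other two of the four points $\pm\varepsilon,2x\pm\varepsilon$ the real parts differ by $\frac{12}5$ in the limit. The point $y$ differs from $p_j$ and $\rho(p_j)$ by $2$ in the imaginary part, and from $\overline{p_j}$ by $\frac32$ in the real part in the limit. In the pairs $(p_j,\bar b)$, $(\rho(p_j),\bar b)$, $(\overline{p_j},b)$, $(\overline{p_j},\rho(b))$ the imaginary parts differ by $\frac85$, and in $(p_j,\rho(b))$, $(\rho(p_j),b)$ the real parts differ by $2$ in the limit.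
\item[(E4)] \emph{The following pairs are at distance less than $r$}, since the limits of their squared distances are below $1$: $(\varphi(p_2),\varphi(b))$ for $\varphi\in\Phi$, limit $\frac4{25}+\frac4{25}$; $(0,-\varepsilon)$ and $(2x,2x-\varepsilon)$, limit $0$; $(u_1,\varepsilon)$ and $(u_1,y)$, limit $\frac9{16}+\frac14$; $(u_2,y)$, limit $\frac14+\frac14$; $(u_2,2x+\varepsilon)$, limit $\frac4{25}+\frac14$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Lemmas~\ref{lem:rules}(a) and~\ref{lem:pad} it suffices to show that $(k\Lambda_{11},k\Gamma_{11})$ is $r$-close for every $k\ge2$ and is not $r$-close for $k=1$.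

\emph{The case $k=1$.} Suppose that $(\Lambda_{11},\Gamma_{11})$ is $r$-close. By (E1), three applications of Corollary~\ref{cor:delete} delete $z,\bar z,\rho(z)$ and, for each $\varphi\in\Phi$, one of $\varphi(p_1),\varphi(p_2)$. By (E2), a fourth application deletes $x$ and $\varphi(b)$ for one $\varphi\in\Phi$. The surviving points of $\Gamma_{11}$ are $\pm\varepsilon$, $2x\pm\varepsilon$, $y$ and $\psi(b)$ for $\psi\ne\varphi$. For this $\varphi$ one point $\varphi(p_j)$ survives, and by (E3) it is farther than $r$ from all of them, contradicting Lemma~\ref{lem:rules}(d).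

\emph{The case $k=2$.} The pair $(2\Lambda_6,2\Gamma_6)$ is $r$-close by Proposition~\ref{prop:six}. The five new points on each side are matched by
\[
(\rho(p_1),\rho(z)),\quad(\rho(p_2),\rho(b)),\quad(2x,2x-\varepsilon),\quad(u_2,2x+\varepsilon),\quad(u_1,y),
\]
which are at distance at most $r$ by (E1) and (E4). Add two copies of each pair and use Lemma~\ref{lem:rules}(b).

\emph{The case $k=3$.} For each $\varphi\in\Phi$ take the block $\varphi H$ and the single pairs
\[
(\varphi(p_1),\varphi(z))\text{ twice},\quad(\varphi(p_2),\varphi(z)),\quad(\varphi(p_2),\varphi(b)),\quad(x,\varphi(b)).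
\]
This uses $\varphi(p_1)$ $1+2$ times, $\varphi(p_2)$ $1+1+1$ times, $\varphi(z)$ $2+1$ times and $\varphi(b)$ $1+1+1$ times, and over the three arms it uses $x$ three times. The blocks $H$ and $\bar H$ use each of $0,-\varepsilon,\varepsilon$ twice, and $\rho H$ uses each of $2x,2x-\varepsilon,2x+\varepsilon$ once. What is left of $3\Lambda_{11}$ is $0$ once, $2x$ twice, and $u_1,u_2$ three times each. What is left of $3\Gamma_{11}$ is $-\varepsilon,\varepsilon$ once each, $2x-\varepsilon,2x+\varepsilon$ twice each, and $y$ three times. These nine points on each side are matched by $(0,-\varepsilon)$ once, $(2x,2x-\varepsilon)$ twice, and along the chain by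
\[
(u_1,\varepsilon)\text{ once},\quad(u_1,y)\text{ twice},\quad(u_2,y)\text{ once},\quad(u_2,2x+\varepsilon)\text{ twice}.
\]
All single pairs are at distance at most $r$ by (E1), (E2) and (E4), so $(3\Lambda_{11},3\Gamma_{11})$ is $r$-close.

\emph{All $k\ge2$.} Write $k=2\alpha+3\beta$ with integers $\alpha,\beta\ge0$, taking $\beta=0$ for even $k$ and $\beta=1$ for odd $k$. Then $(k\Lambda_{11},k\Gamma_{11})$ is the union of $\alpha$ copies of the pair for $k=2$ and $\beta$ copies of the pair for $k=3$, and it is $r$-close by Lemma~\ref{lem:rules}(b).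
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD} Bhatia and Davis, Linear Multilinear Algebra 15 (1984).

\bibitem{BDK} Bhatia, Davis and Koosis, J. Funct. Anal. 82 (1989).

\bibitem{BDM} Bhatia, Davis and McIntosh, Linear Algebra Appl. 52/53 (1983).

\bibitem{Specht} \emph{Specht's Theorem in UHF $C^*$-algebras},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak banachalgebras/\allowbreak resources/\allowbreak jueves/\allowbreak MARCOUX.pdf}

\bibitem{Sunder} Sunder, Proc. AMS 84 (1982).

\end{thebibliography}
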